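\title{Convexity of Chebyshev sets and smoothness of exposed points in finite-dimensional normed spaces}

\begin{abstract}
A subset of a normed space is a Chebyshev set if every point of the space has exactly one nearest point in it. We prove that in a real normed space of any finite dimension every Chebyshev set is convex if and only if every exposed point of the unit sphere is a smooth point. This was known in dimension at most four. The result holds in a local form: a nonconvex Chebyshev set has, arbitrarily close to suitable points of the set, a normal direction that is an exposed, non-smooth point of the sphere. The proof slices the set by parallel affine subspaces of the largest dimension on which a linear functional still has a strict local maximum, shows that the maximal height over the slices is then a convex function, and uses this convexity to produce a point with two nearest points.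
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $X$ be a real normed space of finite dimension $n\ge1$, with norm $\|\cdot\|$, closed unit ball $B$ and unit sphere $S=S(X)$. The dual norm on $X^*$ is also written $\|\cdot\|$. A subset $M\subseteq X$ is a \emph{Chebyshev set} if every $x\in X$ has exactly one nearest point in $M$, that is, exactly one $c\in M$ with $\|x-c\|=\inf_{y\in M}\|x-y\|$. In Euclidean space every nonempty closed convex set is a Chebyshev set, and one asks for the converse: in which spaces $X$ is every Chebyshev set convex?

The answer depends on two properties of points of the sphere. A point $u\in S$ is \emph{smooth} if there is exactly one $f\in X^*$ with $\|f\|=f(u)=1$; geometrically, $B$ has only one supporting hyperplane at $u$. A point $u\in S$ is \emph{exposed} if there is $f\in X^*$ with $\|f\|=1$ such that $u$ is the only point of $B$ at which $f$ takes the value $1$; geometrically, some supporting hyperplane meets $B$ at $u$ alone. The space $X$ is \emph{smooth} if all points of $S$ are smooth. For $0\ne g\in X^*$ let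
\[
F(g)=\{v\in B:\ g(v)=\|g\|\}
\]
be the face of $B$ on which $g$ attains its norm. It is a nonempty subset of $S$, it does not change when $g$ is multiplied by a positive number, and $u\in S$ is exposed if and only if $F(g)=\{u\}$ for some $g\ne0$.

Two computations show why these notions enter. First let $\|f\|=1$ and let $M=\{f\le0\}$ be a half-space. If $f(x)=t>0$ and $c\in M$, then $\|x-c\|\ge f(x-c)\ge t$, with equality exactly when $c\in x-tF(f)$. So a half-space is a Chebyshev set exactly when its functional exposes a point of $S$, and then all nearest points are found by moving along that one direction. Second, take $X=\mathbb R^2$ with the norm $\|(s,t)\|=|s|+|t|$. The point $e=(0,1)$ is exposed by the functional $t$, and it is not smooth, since every functional $t+\theta s$ with $|\theta|\le1$ has norm one and value one at $e$. Let $\kappa:\mathbb R\to\mathbb R$ satisfy $|\kappa(s)-\kappa(s')|\le\frac12|s-s'|$. For $s'\ne s$,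
\[
|s-s'|+|t-\kappa(s')|\ \ge\ |s-s'|+|t-\kappa(s)|-|\kappa(s)-\kappa(s')|\ >\ |t-\kappa(s)|,
\]
so $(s,\kappa(s))$ is the unique nearest point to $(s,t)$ on the graph of $\kappa$. The graph of $\kappa(s)=|s|/2$ is therefore a nonconvex Chebyshev set. The corner of the ball at $e$ leaves room to bend a Chebyshev line without losing uniqueness. This works at any exposed, non-smooth point (Section~\ref{sec:easy}), and one is led to guess that such points are the only source of nonconvex Chebyshev sets.

For $n\le4$ this guess is known to be right. The case $n=1$ is trivial. Every Chebyshev set in a finite-dimensional smooth space is convex by Klee \cite{Klee}, and this settles $n=2$, because a plane in which every exposed point is smooth is a smooth space: if $e\in S$ has two norming functionals $f\ne g$, they are linearly independent, and $(f+g)/2$ equals $1$ on $B$ only where $f=g=1$, which in the plane means only at $e$; so $e$ is exposed. The case $n=3$ is due to Br\o ndsted \cite{Brondsted} and the case $n=4$ to Brown \cite{Brown}. Whether the same holds for $n>4$ is posed as an open problem in \cite{Deutsch}. We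 prove that it does, by an argument that does not depend on the dimension.

\begin{theorem}\label{thm:main}
Let $X$ be a real normed space of finite dimension $n\ge1$. The following are equivalent:
\begin{itemize}
\item[(i)] each Chebyshev set in $X$ is convex;
\item[(ii)] each exposed point of $S(X)$ is a smooth point.
\end{itemize}
\end{theorem}

The implication (ii)$\Rightarrow$(i) follows from a local statement that holds in every finite-dimensional space. For a Chebyshev set $M$ let $P(x)$ be the nearest point of $M$ to $x$ and let $d(x)=\|x-P(x)\|$. The set $M$ is nonempty, and it is closed, because $d(x)=0$ forces $x=P(x)\in M$. The \emph{normal directions} of $M$ at $c\in M$ are the elements of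
\[
N_c=\{u\in S:\ P(c+tu)=c\ \text{ for all } t>0\}.
\]
Thus $u\in N_c$ means that the balls $c+tu+tB$, however large, meet $M$ only at $c$. For a convex set $C$, $\operatorname{relint}C$ denotes its interior relative to its affine hull.

\begin{theorem}\label{thm:local}
Let $X$ be a real normed space of finite dimension, let $M$ be a nonconvex Chebyshev set in $X$, and let $C=\overline{\operatorname{conv}}\,M$. Then $\operatorname{relint}C\setminus M\ne\emptyset$. For every $p_0\in\operatorname{relint}C\setminus M$ and every $\varrho>0$ there are $x\in M$ with $\|x-P(p_0)\|<\varrho$ and $u\in N_x$ such that $u$ is an exposed, non-smooth point of $S(X)$.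
\end{theorem}

Condition (ii) has a dual form, and condition (i) can be tested on very special sets.

\begin{theorem}\label{thm:equiv}
Conditions {\rm(i)} and {\rm(ii)} of Theorem~\ref{thm:main} are also equivalent to each of the following:
\begin{itemize}
\item[(iii)] each smooth point of $S(X^*)$ is an exposed point of $S(X^*)$;
\item[(iv)] each Chebyshev set in $X$ of the form $\{x:\varphi(x)=\kappa(\gamma(x))\}$, with $\varphi,\gamma\in X^*$ linearly independent and $\kappa\in C^\infty(\mathbb R)$, is convex;
\item[(v)] each Chebyshev set in $X$ of the form $\{x:\varphi(x)\le\kappa(\gamma(x))\}$, with $\varphi,\gamma,\kappa$ as in {\rm(iv)}, is convex.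
\end{itemize}
\end{theorem}

The difficulty in Theorem~\ref{thm:local} is the following. A Chebyshev set has plenty of normal directions, and a smooth normal direction at $x$ yields a half-space that contains $M$ and has $x$ on its boundary (Section~\ref{sec:normals}). But condition (ii) speaks only about exposed points, and for $n\ge3$ it leaves room for non-smooth points that are not exposed (Example~\ref{ex:nonsmooth}). All normal directions near a given point might be of this kind. One has to show that a nonconvex Chebyshev set cannot avoid exposed normal directions. The mechanism is worked out in the plane in Section~\ref{sec:plane}; the general proof occupies Sections~\ref{sec:height} and~\ref{sec:two}.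

\section{Tools from convex analysis}\label{sec:tools}

On $\mathbb R^k$ we use the Euclidean norm $|\cdot|$ and the scalar product $\beta\cdot s$. Let $H$ be a real-valued convex function on an open convex set $D\subseteq\mathbb R^k$. A vector $\beta$ is a \emph{subgradient} of $H$ at $s\in D$ if $H(s')\ge H(s)+\beta\cdot(s'-s)$ for all $s'\in D$. We use three textbook facts: $H$ is continuous on $D$; $H$ is differentiable at almost every point of $D$; and if $H$ is differentiable at $s$, then $\nabla H(s)$ is a subgradient at $s$ and the only one. On the relation between subgradients and limits of gradients cf.\ \cite[Theorem~25.6]{Rockafellar}; we need only the following.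

\begin{lemma}\label{lem:gradients}
For every $s\in D$ there are points $s_j\to s$ at which $H$ is differentiable such that $\nabla H(s_j)$ converges, and the limit is a subgradient of $H$ at $s$.
\end{lemma}

\begin{proof}
Choose $\eta>0$ such that the closed ball of radius $2\eta$ about $s$ lies in $D$, and let $\mu$ be the maximum of $|H|$ on it. Choose points of differentiability $s_j\to s$ with $|s_j-s|\le\eta$ and put $\beta_j=\nabla H(s_j)$. If $\beta_j\ne0$, then $\eta|\beta_j|\le H(s_j+\eta\beta_j/|\beta_j|)-H(s_j)\le2\mu$. So $(\beta_j)$ is bounded, and along a subsequence $\beta_j\to\beta$. Letting $j\to\infty$ in $H(s')\ge H(s_j)+\beta_j\cdot(s'-s_j)$ shows that $\beta$ is a subgradient at $s$.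
\end{proof}

The next lemma is our only source of uniqueness apart from the Chebyshev property itself. ``Almost every'' refers to Lebesgue measure on the $n$-dimensional space $X^*$; in particular, a set of full measure meets every ball in $X^*$.

\begin{lemma}\label{lem:generic}
Let $K\subseteq X$ be nonempty and compact.
\begin{itemize}
\item[(a)] Almost every $f\in X^*$ attains its maximum over $K$ at exactly one point.
\item[(b)] If $U$ is a relatively open subset of $K$ that contains all maximizers of $f$ over $K$, then $U$ contains all maximizers of $f'$ over $K$ for every $f'$ sufficiently close to $f$.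
\end{itemize}
\end{lemma}

\begin{proof}
(a) The function $h(f)=\max_Kf$ is finite and convex on $X^*$. If $y$ maximizes $f$ over $K$, then $h(f')\ge f'(y)=h(f)+(f'-f)(y)$ for all $f'$, so $y$, viewed as a linear functional on $X^*$, is a subgradient of $h$ at $f$. Where $h$ is differentiable, the subgradient and hence the maximizer is unique.

(b) Otherwise there are $f_j\to f$ and maximizers $y_j\in K\setminus U$ of $f_j$. A limit point $y$ of $(y_j)$ lies in the compact set $K\setminus U$, and $f_j(y_j)\ge f_j(y')$ gives $f(y)\ge f(y')$ for all $y'\in K$. So $y$ is a maximizer of $f$ outside $U$.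
\end{proof}

With $K=B$, part (a) says that $F(g)$ is a single point for almost every $g$.

\section{Non-smooth exposed points and the dual condition}\label{sec:easy}

We first carry the planar example of the introduction over to an arbitrary exposed, non-smooth point $e$. What made the example work is a segment of functionals that all expose $e$.

\begin{proposition}\label{prop:easy}
Let $e\in S$ be exposed and not smooth. There are linearly independent $\varphi,\gamma\in X^*$ with $\varphi(e)=1$ and $\gamma(e)=0$ such that, for every $1$-Lipschitz function $\kappa:\mathbb R\to\mathbb R$, the sets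
\[
M=\{x:\varphi(x)=\kappa(\gamma(x))\},\qquad M'=\{x:\varphi(x)\le\kappa(\gamma(x))\}
\]
are Chebyshev sets. For $\kappa(\tau)=\sqrt{1+\tau^2}$, which is $C^\infty$ and $1$-Lipschitz, neither set is convex.
\end{proposition}

\begin{proof}
Let $f$ with $\|f\|=1$ expose $e$, and let $g\ne f$ satisfy $\|g\|=g(e)=1$. The functional $g$ need not expose $e$, but $f_\lambda=(1-\lambda)f+\lambda g$ does for $0\le\lambda<1$: we have $\|f_\lambda\|=f_\lambda(e)=1$, and if $y\in B$ and $f_\lambda(y)=1$, then $f(y)\le1$ and $g(y)\le1$ force $f(y)=1$, so $y=e$. Put
\[
\varphi=f_{1/4},\qquad \gamma=\tfrac14(g-f),\qquad \varphi_\theta=\varphi+\theta\gamma=f_{(1+\theta)/4}\quad(|\theta|\le1).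
\]
Each $\varphi_\theta$ has norm one and $F(\varphi_\theta)=\{e\}$. Since $\gamma\ne0$, $\gamma(e)=0$ and $\varphi(e)=1$, the functionals $\varphi$ and $\gamma$ are linearly independent.

Given $x\in X$, let $t=\varphi(x)-\kappa(\gamma(x))$ and $c=x-te$. Then $\gamma(c)=\gamma(x)$ and $\varphi(c)=\kappa(\gamma(x))$, so $c\in M\subseteq M'$, and $\|x-c\|=|t|$.

\emph{The set $M$.} Let $c'\in M$ and $w=c'-c$. Then $|\varphi(w)|=|\kappa(\gamma(c'))-\kappa(\gamma(c))|\le|\gamma(w)|$, so there is $\theta\in[-1,1]$ with $\varphi_\theta(w)=0$. Hence $\varphi_\theta(x-c')=\varphi_\theta(x-c)=t$ and $\|x-c'\|\ge|t|$. Suppose $\|x-c'\|=|t|$. If $t\ne0$, then $(x-c')/t$ lies in $B$ and has $\varphi_\theta$-value $1$, so it equals $e$ and $c'=c$. If $t=0$, then $c'=x=c$.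

\emph{The set $M'$.} A point of $M'$ is its own unique nearest point. Let $x\notin M'$, so that $t>0$, and let $c'\in M'$, $w=c'-c$. Then $\varphi(w)\le\kappa(\gamma(c'))-\kappa(\gamma(c))\le|\gamma(w)|$. Choose $\theta=\pm1$ with $\theta\gamma(w)=-|\gamma(w)|$. Then $\varphi_\theta(w)\le0$, so $\|x-c'\|\ge\varphi_\theta(x-c')\ge\varphi_\theta(x-c)=t$. If $\|x-c'\|=t$, then $(x-c')/t\in F(\varphi_\theta)=\{e\}$ and $c'=c$.

\emph{Nonconvexity.} Let $\kappa(\tau)=\sqrt{1+\tau^2}$; then $|\kappa'|<1$. Choose $z$ with $\varphi(z)=0$ and $\gamma(z)=1$. The points $\pm z+\sqrt2\,e$ lie in $M\subseteq M'$. At their midpoint $\sqrt2\,e$ we have $\gamma=0$ and $\varphi=\sqrt2>1=\kappa(0)$, so the midpoint is not in $M'$.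
\end{proof}

\begin{proposition}\label{prop:dual}
Conditions {\rm(ii)} and {\rm(iii)} are equivalent.
\end{proposition}

\begin{proof}
Identify $X^{**}$ with $X$. Let $e\in S(X)$ and $g\in S(X^*)$ with $g(e)=1$. The definitions, applied in $X^*$, give a dictionary: $g$ is a smooth point of $S(X^*)$ if and only if $F(g)=\{e\}$, that is, $g$ exposes $e$; and $e$ exposes $g$ if and only if $g$ is the only functional of norm at most one with value $1$ at $e$, that is, $e$ is a smooth point of $S(X)$.

Assume (ii), let $g\in S(X^*)$ be smooth and let $F(g)=\{e\}$. Then $e$ is exposed, hence smooth, hence $e$ exposes $g$. Assume (iii), and let $e\in S(X)$ be exposed by $g\in S(X^*)$. Then $g$ is smooth, hence exposed by some $e'\in S(X)$, and this $e'$ is smooth. Since $e'\in F(g)=\{e\}$, the point $e$ is smooth.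
\end{proof}

\begin{proof}[Proof of Theorems~\ref{thm:main} and~\ref{thm:equiv}, given Theorem~\ref{thm:local}]
If (ii) holds, then by Theorem~\ref{thm:local} no Chebyshev set is nonconvex, so (i) holds. Conditions (iv) and (v) are special cases of (i). If (ii) fails, Proposition~\ref{prop:easy} shows that (iv) and (v) fail. Thus (i), (ii), (iv), (v) are equivalent, and Proposition~\ref{prop:dual} adds (iii).
\end{proof}

The dual form makes it easy to see that, unlike in the plane, (ii) is strictly weaker than smoothness when $n\ge3$.

\begin{example}\label{ex:nonsmooth}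
Let $n\ge3$, $a=(-1,0,1,0,\dots,0)$, $b=(1,0,1,0,\dots,0)$ in $\mathbb R^n$, and
\[
\psi(p)=|p-a|+|p-b|-2+|p_2|+\tfrac32(p_3-1),\qquad \Psi(p)=\max(\psi(p),\psi(-p)).
\]
The function $\psi$ is convex, $\psi(0)=2\sqrt2-\frac72<0$, and $\psi(p)\ge\frac12|p-m|-2$ with $m=(a+b)/2$. Hence $\{\Psi\le0\}$ is the unit ball and $\{\Psi=0\}$ the unit sphere of a norm; call this normed space $W$ and let $X=W^*$, so that $X^*=W$. On the segment $[a,b]$ we have $\psi(p)=0$, and $\psi(-p)<0$ by convexity, because $\psi(-a)=\psi(-b)=2\sqrt2-3<0$. So $[a,b]\subseteq S(W)$.

The space $X$ is not smooth: if $e\in S(X)$ satisfies $e(m)=1$, then $e(a)=e(b)=1$, so $e$ has the two norming functionals $a,b\in X^*$. But $X$ satisfies (iii), hence (ii). Indeed, the points of $\pm[a,b]$ are not smooth in $W$: since $|p-a|+|p-b|\ge2$, the two functionals $p_3\pm\frac23p_2$ are at most $1$ on the unit ball of $W$, and they equal $1$ on $[a,b]$. Every other point $p\in S(W)$ is exposed. If not, a supporting hyperplane at $p$ contains a second point $p'$ of the ball, and $J=[p,p']\subseteq S(W)$. Replacing $J$ by $-J$ if necessary, we may assume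 that $\psi$ vanishes at the midpoint of $J$; being convex and at most $0$ on $J$, it vanishes on $J$. Each of the convex summands of $\psi$ is then also concave on $J$, hence affine. The distance to a point is strictly convex along a line that misses the point, so $J$ lies on the line through $a$ and $b$. There $\psi=|p_1+1|+|p_1-1|-2$, which vanishes only on $[a,b]$. So $p\in\pm[a,b]$, a contradiction.
\end{example}

\section{Normal directions of a Chebyshev set}\label{sec:normals}

In this section $M$ is any Chebyshev set in $X$. The function $d$ is $1$-Lipschitz, being the distance to a set.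

\begin{lemma}\label{lem:continuous}
The map $P$ is continuous, and the set $\{(c,u):c\in M,\ u\in N_c\}$ is closed in $X\times X$.
\end{lemma}

\begin{proof}
Let $q_j\to q$. The sequence $(P(q_j))$ is bounded, since $\|q_j-P(q_j)\|=d(q_j)\to d(q)$. Each of its limit points $y$ lies in $M$ and satisfies $\|q-y\|=d(q)$, so $y=P(q)$ by uniqueness. Hence $P(q_j)\to P(q)$. If $c_j\to c$, $u_j\to u$ and $u_j\in N_{c_j}$, then $c\in M$, $u\in S$, and $P(c+tu)=\lim P(c_j+tu_j)=\lim c_j=c$ for all $t>0$.
\end{proof}

The next lemma turns local information into global information: the nearest point to $p$ remains the nearest point along the whole ray from $P(p)$ through $p$.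

\begin{lemma}\label{lem:ray}
If $p\notin M$ and $c=P(p)$, then $u=(p-c)/\|p-c\|$ belongs to $N_c$.
\end{lemma}

\begin{proof}
Let $R>0$. Since $p\notin M$, the map
\[
q\ \longmapsto\ p+R\,\frac{p-P(q)}{\|p-P(q)\|}
\]
is a continuous map of the ball $p+RB$ into itself. By Brouwer's theorem it has a fixed point $q$; let $y=P(q)$. Then $p$ lies on the segment from $y$ to $q$, so $\|q-y\|=\|q-p\|+\|p-y\|$, and for $y'\in M$
\[
\|p-y'\|\ge\|q-y'\|-\|q-p\|\ge\|q-y\|-\|q-p\|=\|p-y\|.
\]
Thus $y$ is nearest to $p$, so $y=c$ and $q=p+Ru=c+(\|p-c\|+R)u$. This shows $P(c+t'u)=c$ for all $t'>\|p-c\|$. If $0<t<t'$ and $P(c+t'u)=c$, then for $y'\in M$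
\[
\|c+tu-y'\|\ge\|c+t'u-y'\|-(t'-t)\ge t'-(t'-t)=t,
\]
so $P(c+tu)=c$.
\end{proof}

We want normal directions in a prescribed face $F(g)$. Say that $g\in X^*\setminus\{0\}$ \emph{supports $M$ to first order at $x\in M$} if for every $\eta>0$ there is $\delta>0$ such that $g(y-x)\le\eta\|y-x\|$ for all $y\in M$ with $\|y-x\|\le\delta$. This holds, for instance, if $g|_M$ has a local maximum at $x$.

\begin{lemma}\label{lem:firstorder}
If $g$ supports $M$ to first order at $x$, then $N_x\cap F(g)\ne\emptyset$.
\end{lemma}

\begin{proof}
Fix $e\in F(g)$. Let $0<\eta<\|g\|/2$, let $\delta$ be as in the definition, and let $0<\epsilon\le\delta/2$. Put $q=x+\epsilon e$ and $y=P(q)$. Then $\|q-y\|\le\|q-x\|=\epsilon$, hence $\|y-x\|\le2\epsilon\le\delta$ and $g(y-x)\le2\eta\epsilon$. Therefore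
\[
g(q-y)=g(q-x)-g(y-x)\ge\epsilon(\|g\|-2\eta)>0 .
\]
In particular $q\ne y$, so $q\notin M$. By Lemma~\ref{lem:ray}, $u=(q-y)/\|q-y\|\in N_y$, and $g(u)\ge\|g\|-2\eta$ because $\|q-y\|\le\epsilon$. Doing this for $\eta_j\to0$ and $\epsilon_j\to0$ gives $y_j\to x$ and $u_j\in N_{y_j}$ with $g(u_j)\to\|g\|$. By Lemma~\ref{lem:continuous}, any limit point of $(u_j)$ lies in $N_x\cap F(g)$.
\end{proof}

\begin{lemma}\label{lem:smooth}
Let $x\in M$, and let $u\in N_x$ be a smooth point with norming functional $f$. Then $f(y)\le f(x)$ for all $y\in M$.
\end{lemma}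

\begin{proof}
Let $y\in M$ and $w=y-x$. From $\|x+tu-y\|\ge t$ for all $t>0$ we get $\|u-sw\|\ge1$ for all $s>0$. Let $f_s$ have norm one and satisfy $f_s(u-sw)=\|u-sw\|$. Then $1\le f_s(u)-sf_s(w)\le1-sf_s(w)$, so $f_s(w)\le0$. As $s\downarrow0$, every limit point of $f_s$ has norm one and value $\|u\|=1$ at $u$, so it equals $f$. Hence $f(w)\le0$.
\end{proof}

\begin{remark}\label{rem:smoothneeded}
Smoothness cannot be dropped here. For the set $M'$ of Proposition~\ref{prop:easy} with $\kappa(\tau)=\sqrt{1+\tau^2}$, the proof shows that $e\in N_c$ for every $c\in M$; yet $M'$ lies in no half-space, because every $x\in X$ is the midpoint of the points $x\pm\tau z$, which belong to $M'$ for large $\tau$.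
\end{remark}

\section{The obstruction, and the planar case}\label{sec:plane}

We begin the proof of Theorem~\ref{thm:local}. Let $M$ be a nonconvex Chebyshev set and $C=\overline{\operatorname{conv}}\,M$. Since $M$ is not convex, $M\ne C$; since $M$ is closed, $C\setminus M$ is a nonempty relatively open subset of $C$. The relative interior of a convex set in a finite-dimensional space is dense in the set, so $\operatorname{relint}C\setminus M\neq\emptyset$.

Fix $p_0\in\operatorname{relint}C\setminus M$ and $\varrho>0$, and put $c_0=P(p_0)$, $u_0=p_0-c_0\ne0$. Let $Y_0$ be the linear subspace parallel to the affine hull of $C$, and fix $0<r\le\varrho$ with $p_0+y\in C$ for all $y\in Y_0$, $\|y\|\le r$. For the rest of the paper we assume, aiming at a contradiction: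
\begin{equation}\label{eq:hyp}
\text{if } x\in M,\ \|x-c_0\|<r,\ u\in N_x \text{ and } u \text{ is exposed, then } u \text{ is smooth.}
\end{equation}
The vector $u_0$ plays the role of the upward direction, and we consider only functionals that increase upward. Assumption \eqref{eq:hyp} and the position of $p_0$ in $\operatorname{relint}C$ are used in the following lemma and nowhere else.

\begin{lemma}\label{lem:obstruction}
Let $x\in M$ with $\|x-c_0\|<r$, and let $g\in X^*$ with $g(u_0)>0$. If $N_x\cap F(g)\ne\emptyset$, then $F(g)$ has at least two points.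
\end{lemma}

\begin{proof}
Otherwise $F(g)=\{u\}$ with $u\in N_x$. Then $u$ is exposed, hence smooth by \eqref{eq:hyp}, with norming functional $g/\|g\|$. By Lemma~\ref{lem:smooth}, $g\le g(x)$ on $M$, hence on $C$. Now $x-c_0\in Y_0$ and $\|x-c_0\|<r$, so $x+u_0=p_0+(x-c_0)\in C$. Thus $g(x+u_0)\le g(x)$, which contradicts $g(u_0)>0$.
\end{proof}

Together with Lemma~\ref{lem:firstorder} this says: \emph{an upward functional that supports $M$ to first order at a point near $c_0$ has a face with at least two points.} Such functionals form a null set by Lemma~\ref{lem:generic}(a). So either $M$ has too many first-order supporting functionals, which is absurd, or it has few, and then its shape is constrained so strongly that uniqueness of nearest points fails. We show this in the simplest situation.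

Let $n=2$, with linear coordinates $(s,t)$ in which $c_0=0$ and $u_0=(0,1)$. Suppose, for this illustration only, that the top of $M$ near $0$ is a graph: there are a continuous function $H$ on $(-\rho,\rho)$ with $H(0)=0$ and an open set $O$ containing its graph $\Gamma$ such that $\Gamma\subseteq M$, $\|y\|<r$ on $\Gamma$, and every $(s,t)\in M\cap O$ has $|s|<\rho$ and $t\le H(s)$. Put $g_\beta(s,t)=t-\beta s$, so that $g_\beta(u_0)=1$.

\emph{Case 1: $H$ is not convex.} Then there are $s_0<s_1$ and numbers $\beta_0,b$ such that $H(s)-\beta_0s<b$ at $s_0$ and $s_1$, while $H(s)-\beta_0s>b$ at some point in between. These strict inequalities persist for $\beta$ near $\beta_0$, so $H(s)-\beta s$ attains its maximum over $[s_0,s_1]$ at an interior point $s^*$, and $g_\beta|_M$ has a local maximum at $(s^*,H(s^*))$. Hence $F(\lambda g_\beta)$ has two points for all $\lambda>0$ and all $\beta$ near $\beta_0$. These functionals fill an open set, contrary to Lemma~\ref{lem:generic}(a).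

\emph{Case 2: $H$ is convex.} Take a small ball, center it high on the $t$-axis and lower it until it first hits $\Gamma$. In formulas, let $\sigma>0$ be small, let
\[
T=\max\{H(-\sigma s)+\sigma t:\ (s,t)\in B\},
\]
and let $q=(0,T)$. The ball $q-\sigma B$ lies on or above $\Gamma$ and touches it at a point $y_0$, with abscissa $s^*$, say. As $\sigma\to0$ we have $T\to0$, so for small $\sigma$ the ball lies in $O$; its interior points lie strictly above $\Gamma$ and so are not in $M$. Thus $d(q)=\sigma$. Suppose that $H$ is differentiable at $s^*$ with derivative $\beta$ (corners will be handled by Lemma~\ref{lem:gradients}). Then $g_\beta$ supports $M$ to first order at $y_0$, so $F(g_\beta)$ has two points. Let $L$ be the tangent line to $\Gamma$ at $y_0$. By convexity $\Gamma$ lies on or above $L$. So the ball lies on or above $L$ and touches it at $y_0$, which means that $L$ meets the ball in the set $q-\sigma F(g_\beta)$ where $g_\beta$ is smallest. At these points the graph is squeezed between $L$ and the ball (Figure~\ref{fig:squeeze}), so $q-\sigma F(g_\beta)\subseteq\Gamma\subseteq M$, and $q$ has two nearest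 points in $M$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.4,cm={1,0.2,0,1,(0,0)}]
\draw[fill=gray!15] (-0.6,0) -- (0.6,0) arc (-90:90:1) -- (-0.6,2) arc (90:270:1) -- cycle;
\draw[dashed] (-2.6,0) -- (2.6,0) node[right] {$L$};
\draw[thick] (-0.8,0) -- (0.8,0);
\draw[thick] (0.8,0) parabola (2.6,0.65) node[right] {$\Gamma$};
\draw[thick] (-0.8,0) parabola (-2.6,0.65);
\draw[line width=2.2pt] (-0.6,0) -- (0.6,0);
\draw[->] (0,-0.5) -- (0,2.5) node[above] {$t$};
\fill (0,1) circle (0.04) node[right] {$q$};
\node at (-0.85,1.3) {$q-\sigma B$};
\end{tikzpicture}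
\caption{The ball $q-\sigma B$ has been lowered along the $t$-axis until it touches the convex graph $\Gamma\subseteq M$. The graph lies between its tangent line $L$ and the ball, so it contains the whole face of the ball on $L$ (heavy segment). Every point of this face is a nearest point to $q$ in $M$.}
\label{fig:squeeze}
\end{figure}

Three things change in general. First, $M$ need not look like a graph; we define $H$ as a maximal height and have to prove that it is finite. Second, for $n\ge3$ the height function over $X/\mathbb Ru_0$ has several variables, and a failure of convexity occurs along a segment. It gives a local maximum of a functional only on a two-dimensional slice of $M$, not on $M$. We then take this larger slice as the new vertical direction and repeat; a minimality argument replaces the iteration (Section~\ref{sec:height}). Third, once the vertical subspace $Z$ has dimension greater than one, the lowest position of the ball need not be unique, and different points of the face could belong to different centers. A generic choice of the height functional excludes this (Section~\ref{sec:two}).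

\section{A convex height function}\label{sec:height}

\begin{definition}\label{def:touch}
A \emph{touch of codimension $j$} is a triple $(Z,\ell,c)$ consisting of a linear subspace $Z\subseteq X$ of codimension $j$ with $u_0\in Z$, a functional $\ell\in X^*$ with $\ell(u_0)>0$, and a point $c\in M$ with $\|c-c_0\|<r$, such that $\ell(y)<\ell(c)$ for all $y\in M\cap(c+Z)$, $y\ne c$, in some neighborhood of $c$.
\end{definition}

A touch of codimension $n-1$ exists: take $Z=\mathbb Ru_0$, $c=c_0$ and any $\ell$ with $\ell(u_0)>0$. For $0<s\le1$ the point $c_0+su_0$ has distance $(1-s)\|u_0\|<d(p_0)$ from $p_0$ and so is not in $M$; for $s<0$ we have $\ell(c_0+su_0)<\ell(c_0)$.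

Let $k$ be the smallest codimension of a touch, and fix a touch $(Z,\ell_0,c_1)$ of codimension $k$. Translating $M$, $C$, $p_0$ and $c_0$, we may assume $c_1=0$. Let $\xi:X\to\mathbb R^k$ be a linear surjection with kernel $Z$; thus $\xi(u_0)=0$, and $|\xi(w)|\le\|\xi\|\,\|w\|$ with $\|\xi\|=\max_B|\xi|$. For $\beta\in\mathbb R^k$ we write $\beta\cdot\xi$ for the functional $y\mapsto\beta\cdot\xi(y)$, which vanishes at $u_0$. The value $k=0$ is allowed: then $\mathbb R^0=\{0\}$, $\xi=0$, and every real function on $\mathbb R^0$ is convex and differentiable with gradient $0$. Choose $\epsilon>0$ such that the ball $V=\epsilon B$ is contained in $\{y:\|y-c_0\|<r\}$ and $\ell_0(y)<0$ for all $y\in M\cap V\cap Z$ with $y\ne0$. Let $\partial V=\epsilon S$.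

A strict local maximum is stable: on the boundary of $V$ the set $M$ stays low, also in nearby slices and for nearby functionals. We need this for a whole ball of functionals, because the final functional will be chosen generically.

\begin{lemma}\label{lem:boundary}
There are $a>0$ and $\rho>0$ such that every $\ell$ in $\Lambda=\{\ell\in X^*:\|\ell-\ell_0\|\le\rho\}$ satisfies $\ell(u_0)>0$ and
\begin{equation}\label{eq:low}
y\in M\cap\partial V,\ \ |\xi(y)|\le\rho\quad\Longrightarrow\quad\ell(y)<-2a .
\end{equation}
\end{lemma}

\begin{proof}
The set $M\cap\partial V\cap Z$ is compact and $\ell_0<0$ on it, so $\ell_0<-2a$ on it for some $a>0$. If \eqref{eq:low} failed for every $\rho$, there would be $\ell_j\to\ell_0$ and $y_j\in M\cap\partial V$ with $\xi(y_j)\to0$ and $\ell_j(y_j)\ge-2a$. A limit point $y$ of $(y_j)$ would lie in $M\cap\partial V\cap Z$ and satisfy $\ell_0(y)\ge-2a$, which is impossible. Decreasing $\rho$ preserves \eqref{eq:low} and achieves $\ell(u_0)>0$ on $\Lambda$.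
\end{proof}

For $\ell\in\Lambda$ and $s\in\mathbb R^k$ define the height of $M\cap V$ over $s$ and its truncation by
\[
H_\ell(s)=\max\{\ell(y):\ y\in M\cap V,\ \xi(y)=s\},\qquad \tilde H_\ell(s)=\max(H_\ell(s),-2a),
\]
with $H_\ell(s)=-\infty$ if the slice over $s$ is empty. A point $y\in M\cap V$ with $\xi(y)=s$ and $\ell(y)=H_\ell(s)$ is a \emph{top point over $s$} (for $\ell$). The truncation makes the function real-valued and, by \eqref{eq:low}, hides the maxima on $\partial V$, which are caused by cutting $M$ off and say nothing about its local shape.

\begin{proposition}\label{prop:convex}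
For every $\ell\in\Lambda$ the function $\tilde H_\ell$ is convex on $D=\{s\in\mathbb R^k:|s|<\rho\}$.
\end{proposition}

\begin{proof}
Write $H=H_\ell$, $\tilde H=\tilde H_\ell$. Suppose there are $s_0,s_1\in D$ and $0<t<1$ such that $s_t=(1-t)s_0+ts_1$ satisfies $\tilde H(s_t)>(1-t)\tilde H(s_0)+t\tilde H(s_1)$. Then $s_0\ne s_1$ and $k\ge1$. We construct a touch of codimension $k-1$.

Choose an affine function $\alpha(s)=\beta\cdot s+b$ with $\alpha(s_i)=\tilde H(s_i)+\eta$ for $i=0,1$, where $\eta>0$ is so small that $\alpha(s_t)<\tilde H(s_t)$. On the segment $I=[s_0,s_1]\subseteq D$ we have $\alpha>-2a$, since this holds at the endpoints. Let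
\[
K=\{y\in M\cap V:\ \xi(y)\in I\},\qquad \psi(y)=\ell(y)-\alpha(\xi(y)).
\]
The set $K$ is compact. Since $\tilde H(s_t)>\alpha(s_t)>-2a$, we have $H(s_t)=\tilde H(s_t)$, so there is a top point over $s_t$; it lies in $K$, and $\psi>0$ there. Now let $y\in K$ with $\psi(y)>0$. Then $\ell(y)>\alpha(\xi(y))>-2a$, so $y\notin\partial V$ by \eqref{eq:low}. Also $\xi(y)\ne s_i$, because $\xi(y)=s_i$ would give $\ell(y)\le\tilde H(s_i)<\alpha(s_i)$. So all maximizers of $\psi$ over $K$ lie in the relatively open subset
\[
U=\{y\in K:\ \|y\|<\epsilon,\ \xi(y)\ne s_0,\ \xi(y)\ne s_1\}.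
\]

The functional $\ell'=\ell-\beta\cdot\xi$ differs from $\psi$ by a constant, and $\ell'(u_0)=\ell(u_0)>0$. Its maximizer over $K$ need not be unique, so we perturb it: by Lemma~\ref{lem:generic} there is $\ell''$ close to $\ell'$ with $\ell''(u_0)>0$ that has a unique maximizer $c''$ over $K$, and $c''\in U$. Let $Z''=\xi^{-1}(\mathbb R(s_1-s_0))$, a subspace of codimension $k-1$ that contains $u_0$. If $y\in M\cap(c''+Z'')$ is close to $c''$, then $y\in V$ because $\|c''\|<\epsilon$, and $\xi(y)$ lies on the line through $I$, close to the point $\xi(c'')$ of $I$, which is not an endpoint. So $y\in K$, and $\ell''(y)<\ell''(c'')$ unless $y=c''$. Finally $\|c''-c_0\|<r$ since $c''\in V$. Thus $(Z'',\ell'',c'')$ is a touch of codimension $k-1$, contrary to the minimality of $k$.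
\end{proof}

A convex function that is bounded above and nonnegative at the origin cannot drop quickly near the origin. This removes the truncation.

\begin{proposition}\label{prop:finite}
There are $\rho_1>0$ and $\delta>0$ such that, for every $\ell\in\Lambda$, the function $H_\ell$ is real-valued and convex on $D_1=\{s\in\mathbb R^k:|s|<\rho_1\}$, and every top point $y$ over a point of $D_1$ satisfies $\|y\|\le\epsilon-\delta$.
\end{proposition}

\begin{proof}
Let $m=(\|\ell_0\|+\rho)\epsilon$, so that $|\ell(y)|\le m$ for $y\in V$ and $\ell\in\Lambda$. Then $\tilde H_\ell\le m$, and $\tilde H_\ell(0)\ge\ell(0)=0$ because $0\in M\cap V$. Choose $0<\rho_1<\rho/2$ with $2\rho_1m/\rho<a$. For $0<|s|<\rho_1$ put $s'=-\frac\rho2\frac{s}{|s|}\in D$. Then $\frac\rho2s+|s|s'=0$, and Proposition~\ref{prop:convex} gives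
\[
0\le\tilde H_\ell(0)\le\frac{\frac\rho2\tilde H_\ell(s)+|s|\tilde H_\ell(s')}{\frac\rho2+|s|}
\le\frac{\frac\rho2\tilde H_\ell(s)+|s|m}{\frac\rho2+|s|}.
\]
Hence $\tilde H_\ell(s)\ge-2|s|m/\rho>-a$. So $H_\ell=\tilde H_\ell>-a$ on $D_1$, which gives the first assertion.

The set of pairs $(\ell,y)\in\Lambda\times(M\cap V)$ with $|\xi(y)|\le\rho_1$ and $\ell(y)\ge-a$ is compact, and by \eqref{eq:low} we have $\|y\|<\epsilon$ on it. So $\|y\|\le\epsilon-\delta$ on it for some $\delta>0$. A top point $y$ over $s\in D_1$ satisfies $\ell(y)=H_\ell(s)>-a$, so $(\ell,y)$ is such a pair.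
\end{proof}

A convex function has gradients almost everywhere, and each gradient tilts $\ell$ into a functional that supports all of $M$, not just a slice, to first order. This is where the obstruction enters.

\begin{lemma}\label{lem:tilt}
Let $\ell\in\Lambda$ and $s\in D_1$. There is a subgradient $\beta$ of $H_\ell|_{D_1}$ at $s$ such that $g=\ell-\beta\cdot\xi$ is nonzero and $F(g)$ has at least two points.
\end{lemma}

\begin{proof}
Write $H=H_\ell$. By Lemma~\ref{lem:gradients} there are $s_j\to s$ in $D_1$ such that $\beta_j=\nabla H(s_j)$ exists and converges to a subgradient $\beta$ at $s$. Let $g_j=\ell-\beta_j\cdot\xi$ and $g=\ell-\beta\cdot\xi$; all these functionals take the value $\ell(u_0)>0$ at $u_0$. Let $y_j$ be a top point over $s_j$. If $y'\in M$ is close to $y_j$, then $y'\in V$ because $\|y_j\|\le\epsilon-\delta$, and $\xi(y')\in D_1$. So $\ell(y')\le H(\xi(y'))$, while $\ell(y_j)=H(s_j)$, and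
\[
g_j(y'-y_j)\ \le\ H(\xi(y'))-H(s_j)-\beta_j\cdot(\xi(y')-s_j).
\]
The right side is $o(|\xi(y')-s_j|)$, and $|\xi(y')-s_j|\le\|\xi\|\,\|y'-y_j\|$. Thus $g_j$ supports $M$ to first order at $y_j$, and Lemma~\ref{lem:firstorder} gives $u_j\in N_{y_j}\cap F(g_j)$. Along a subsequence $y_j\to y\in M\cap V$ and $u_j\to u$. Then $u\in N_y$ by Lemma~\ref{lem:continuous}, and $g(u)=\lim g_j(u_j)=\lim\|g_j\|=\|g\|$. Since $y\in V$ we have $\|y-c_0\|<r$, and Lemma~\ref{lem:obstruction} applies.
\end{proof}

If $k=0$, the lemma says that $F(\ell)$ has two points for every $\ell\in\Lambda$, which already contradicts Lemma~\ref{lem:generic}(a); this corresponds to Case~1 of Section~\ref{sec:plane}. For $k\ge1$ counting does not help, because $\beta$ is not at our disposal: the functionals $\ell-\beta\cdot\xi$ produced by the lemma might all lie in a null set. We have to use the Chebyshev property once more.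

\section{A point with two nearest points}\label{sec:two}

Fix $\sigma>0$ with $\sigma\|\xi\|<\rho_1$ and $2\sigma\le\delta$, and let
\[
A=(M\cap V)+\sigma B
\]
be the set of centers of balls of radius $\sigma$ that meet $M\cap V$. Lowering a ball with center in $Z$ until it first meets $M\cap V$ amounts to maximizing a height functional over $A\cap Z$. This set is compact and contains $0$. It does not depend on $\ell$, because $\rho_1$ and $\delta$ were chosen uniformly for $\ell\in\Lambda$. So Lemma~\ref{lem:generic}(a) allows us to fix $\ell\in\Lambda$ with a \emph{unique} maximizer $q$ over $A\cap Z$. Let $T=\ell(q)$ and $H=H_\ell$; top points now refer to this $\ell$.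

For $v\in B$ put $s_v=-\sigma\xi(v)\in D_1$ and
\[
\Phi(v)=H(s_v)+\sigma\ell(v).
\]
If $y$ is a top point over $s_v$, then $y+\sigma v\in A$, $\xi(y+\sigma v)=0$ and $\ell(y+\sigma v)=\Phi(v)$. Consequently
\begin{equation}\label{eq:phi}
\Phi(v)\le T\ \text{ for all } v\in B;\quad\text{if }\Phi(v)=T,\text{ then } q-\sigma v\in M,
\end{equation}
where the second part holds because $y+\sigma v=q$ by the uniqueness of $q$. Write $q=y_0+\sigma v_0$ with $y_0\in M\cap V$ and $v_0\in B$. Since $\xi(q)=0$, we have $\xi(y_0)=s_{v_0}$, and
\[
T=\ell(y_0)+\sigma\ell(v_0)\le H(s_{v_0})+\sigma\ell(v_0)=\Phi(v_0)\le T .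
\]
So $\Phi(v_0)=T$, and $y_0$ is a top point over $s_{v_0}$.

\medskip
\noindent\emph{Step 1: $d(q)\ge\sigma$.} Suppose $y\in M$ and $\|q-y\|<\sigma$. Then $\|y-y_0\|<2\sigma\le\delta$, and $\|y_0\|\le\epsilon-\delta$ by Proposition~\ref{prop:finite}, so $y\in V$. For small $\tau>0$ we still have $\|q+\tau u_0-y\|<\sigma$, so $q+\tau u_0\in A$. Since $u_0\in Z$, this point lies in $A\cap Z$, and $\ell(q+\tau u_0)=T+\tau\ell(u_0)>T$, contrary to the definition of $T$.

\medskip
\noindent\emph{Step 2: the whole face $q-\sigma F(g)$ lies in $M$.} Let $\beta$ and $g=\ell-\beta\cdot\xi$ be given by Lemma~\ref{lem:tilt} for $s=s_{v_0}$. For $v\in B$ the subgradient inequality reads $H(s_v)-H(s_{v_0})\ge\beta\cdot(s_v-s_{v_0})=-\sigma\beta\cdot\xi(v-v_0)$. Adding $\sigma\ell(v-v_0)$ and using \eqref{eq:phi}, we obtain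
\begin{equation}\label{eq:squeeze}
0\ \ge\ \Phi(v)-T\ =\ \Phi(v)-\Phi(v_0)\ \ge\ \sigma\,g(v-v_0)\qquad(v\in B).
\end{equation}
This is the squeeze of Figure~\ref{fig:squeeze}. It shows first that $g(v)\le g(v_0)$ for all $v\in B$, so $g(v_0)=\|g\|$. For $v\in F(g)$ the right side of \eqref{eq:squeeze} is therefore $0$, so $\Phi(v)=T$, and $q-\sigma v\in M$ by \eqref{eq:phi}.

\medskip
\noindent\emph{Conclusion.} Take $v_1\ne v_2$ in $F(g)\subseteq S$. By Step~2 the points $q-\sigma v_1$ and $q-\sigma v_2$ are distinct points of $M$ at distance $\sigma$ from $q$, and by Step~1 no point of $M$ is closer. So $q$ has two nearest points in the Chebyshev set $M$. This contradiction shows that \eqref{eq:hyp} is false: there are $x\in M$ with $\|x-c_0\|<r\le\varrho$ and $u\in N_x$ such that $u$ is exposed and not smooth. Theorem~\ref{thm:local} is proved, and with it Theorems~\ref{thm:main} and~\ref{thm:equiv}. \hfill$\square$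

\begin{remark}\label{rem:uses}
If $\dim Z=1$, the maximizer $q$ is unique for every $\ell\in\Lambda$, since $\ell$ is strictly monotone on the line $Z=\mathbb Ru_0$. If $\dim Z\ge2$ and $\ell$ were not chosen generically, Step~2 would only give centers $q_1,q_2\in A\cap Z$ of the same height with $q_i-\sigma v_i\in M$, and this does not contradict the Chebyshev property when $q_1\ne q_2$. Finite dimensionality enters through compactness of closed bounded sets, Brouwer's theorem in Lemma~\ref{lem:ray}, almost everywhere differentiability of convex functions, and the existence of a touch of finite codimension; the value of $n$ plays no role.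
\end{remark}

\begin{thebibliography}{9}

\bibitem{Brondsted} Br\o ndsted, 1966.

\bibitem{Brown} Brown, 1980.

\bibitem{Deutsch} Frank Deutsch, \texttt{https://github.com/alokranjan1234/machine-learning-books}.

\bibitem{Klee} Klee, 1961.

\bibitem{Rockafellar} Rockafellar, \emph{Convex Analysis}.

\end{thebibliography}
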